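
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Two consecutive ones in a one-dependent process:\\ the ascent bound fails above density $1/3$}


\begin{abstract}
A stationary $0$-$1$ process is one-dependent if its past up to time $t$ is independent of its future from time $t+2$ on. Given the density $\alpha<1/2$ of ones, how small can the probability $[11]$ of two consecutive ones be? Ascents in an i.i.d.\ sequence of letters suggest an explicit bound $R(\alpha)$, and $[11]\ge R(\alpha)$ does hold for $\alpha\le 1/3$. We show that it fails for every $\alpha\in(1/3,1/2)$. The counterexamples are built from a three-dimensional linear representation whose positivity is controlled by an invariant planar cone. We also show that $[11]>\alpha^3$ for $1/3<\alpha<1/2$, and that this is sharp to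 second order at $\alpha=1/3$.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{One-dependent processes}
Let $\mu$ be a shift-invariant probability measure on $\{0,1\}^{\mathbb Z}$, that is, the law of a stationary $0$-$1$ valued process $(x_t)_{t\in\mathbb Z}$. The process is \emph{one-dependent} if for every $t$ the families $\{x_s:s\le t\}$ and $\{x_s:s\ge t+2\}$ are independent. For a finite word $w=w_1\cdots w_k$ we write
\[
[w]=\mu(x_1=w_1,\dots,x_k=w_k),
\]
and the empty word has $[\ ]=1$. We write $1^k$ for a run of $k$ ones, and so on. One-dependence implies that two words become independent if one coordinate between them is left free: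
\begin{equation}\label{eq:onedep}
[u0v]+[u1v]=[u]\,[v]\qquad\text{for all words }u,v .
\end{equation}
Conversely, a stationary process satisfying \eqref{eq:onedep} is one-dependent. Indeed, the events determined by finitely many consecutive coordinates ending at $t$ form an algebra that generates the $\sigma$-field of $\{x_s:s\le t\}$, and those determined by finitely many consecutive coordinates starting at $t+2$ form an algebra that generates the $\sigma$-field of $\{x_s:s\ge t+2\}$. By \eqref{eq:onedep} the two algebras are independent, and the $\pi$-$\lambda$ theorem extends this to the $\sigma$-fields.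

Standard examples are the \emph{two-block factors} $x_t=f(y_t,y_{t+1})$, with $(y_t)$ i.i.d.\ and $f$ a measurable $\{0,1\}$-valued function.

Fix the density $\alpha=[1]$. How small can $[11]$ be? Independent coordinates give $[11]=\alpha^2$, but one can do much better.

\subsection{Ascents, and the natural guess}
Let $(y_t)$ be i.i.d.\ with values in $\{1,\dots,r\}$ and $P(y_t=i)=c_i$. Put $x_t=1$ if $y_t<y_{t+1}$ and $x_t=0$ otherwise. This \emph{ascent process} is a two-block factor, and $x_1=\dots=x_{n-1}=1$ means $y_1<y_2<\dots<y_n$. Hence $[1^{n-1}]$ is the $n$-th elementary symmetric function of the weights: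
\begin{equation}\label{eq:ascent}
1+z+\sum_{n\ge2}[1^{n-1}]z^n=\prod_{i=1}^r(1+c_iz).
\end{equation}
In particular $[1]=\frac12\bigl(1-\sum c_i^2\bigr)\le\frac12\bigl(1-\frac1r\bigr)$ by the Cauchy--Schwarz inequality. For $0\le\alpha<\frac12$ put
\[
N=\Bigl\lfloor\frac1{1-2\alpha}\Bigr\rfloor,\qquad \alpha_N=\tfrac12\Bigl(1-\tfrac1N\Bigr),
\]
so that $N$ is the index with $\alpha\in[\alpha_N,\alpha_{N+1})$. We have $\alpha_1=0$, $\alpha_2=\frac14$, $\alpha_3=\frac13$, $\alpha_4=\frac38$, and $\alpha_N\uparrow\frac12$. If $\alpha_N<\alpha<\alpha_{N+1}$, an ascent process of density $\alpha$ needs at least $N+1$ letters. A long increasing run uses up many letters, so to make $[11]$ small one tries to use as few letters as possible: $N$ letters of one weight $c$ and one of smaller weight $c'$. The conditions $Nc+c'=1$ and $Nc^2+c'^2=1-2\alpha$ are solved by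
\begin{equation}\label{eq:cc}
c=\frac{1+\delta}{N+1},\qquad c'=\frac{1-N\delta}{N+1},\qquad \delta=\sqrt{1-2\alpha\,\frac{N+1}{N}} .
\end{equation}
Indeed $Nc+c'=1$, and
\[
Nc^2+c'^2=\frac{(N+1)+N(N+1)\delta^2}{(N+1)^2}=\frac{1+N\delta^2}{N+1}=1-2\alpha .
\]
On $[\alpha_N,\alpha_{N+1})$ the number $\delta$ decreases from $\frac1N$ (included) to $0$ (excluded). Hence $c-c'=\delta>0$ and $c'\ge0$, with $c'=0$ exactly when $\alpha=\alpha_N$; then only $N$ equal letters remain. The coefficient of $z^2$ in $(1+cz)^N(1+c'z)$ is $\frac12\bigl(1-(1-2\alpha)\bigr)=\alpha$. The coefficient of $z^3$ is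
\[
\binom N3c^3+\binom N2c^2c'=\frac{N(N-1)}6\,c^2\bigl((N-2)c+3c'\bigr),\qquad (N-2)c+3c'=1-2\delta .
\]
So for this process $[11]$ equals
\begin{equation}\label{eq:R}
R(\alpha)=\frac{N(N-1)}{6(N+1)^2}(1-2\delta)(1+\delta)^2 .
\end{equation}

The following question is posed in \cite{source}. \emph{Is $[11]\ge R(\alpha)$ for every one-dependent process with $[1]=\alpha\in[0,\frac12)$?} Two ranges are known. For $0\le\alpha\le\frac14$ one has $[11]\ge0$, and for $\frac14<\alpha\le\frac13$
\begin{equation}\label{eq:case2}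
[11]\ge\frac{(1-2\sqrt{1-3\alpha})(1+\sqrt{1-3\alpha})^2}{27};
\end{equation}
both bounds are attained. Moreover, within the class of two-block factors the value $R(\alpha)$ is attained, and the extremal process is unique in that class.

These two bounds are exactly $[11]\ge R(\alpha)$. For $\alpha<\frac14$ we have $N=1$, so $R=0$. At $\alpha=\frac14$ we have $N=2$, $\delta=\frac12$, so $R=0$. For $\frac14<\alpha<\frac13$ we have $N=2$, and \eqref{eq:R} is the right side of \eqref{eq:case2}. At $\alpha=\frac13$ we have $N=3$, $\delta=\frac13$, and $R=\frac1{16}\cdot\frac13\cdot\frac{16}9=\frac1{27}$, again the right side of \eqref{eq:case2}. (A short proof of the inequality \eqref{eq:case2} is included in Proposition~\ref{prop:lower}.)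

\subsection{Results}
The inequality $[11]\ge R(\alpha)$ holds up to $\alpha=\frac13$, and it fails for every larger density.

\begin{theorem}\label{thm:A}
\begin{enumerate}
\item[(i)] Let $N\ge3$ and $\alpha_N<\alpha<\alpha_{N+1}$. With $c,c'$ as in \eqref{eq:cc}, there is a one-dependent process with $[1]=\alpha$ and
\[
[11]=R(\alpha)-cc'(c-c')<R(\alpha).
\]
\item[(ii)] Let $N\ge4$ and $\alpha=\alpha_N$. There is a one-dependent process with $[1]=\alpha$ and $[11]<R(\alpha)$.
\end{enumerate}
Consequently, for given $\alpha\in[0,\frac12)$, the inequality $[11]\ge R(\alpha)$ holds for all one-dependent processes with $[1]=\alpha$ if and only if $\alpha\le\frac13$.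
\end{theorem}

The last sentence follows from (i), (ii) and the known cases, because $(\frac13,\frac12)$ is the union of the intervals $(\alpha_N,\alpha_{N+1})$ with $N\ge3$ and the points $\alpha_N$ with $N\ge4$.

A concrete instance is $\alpha=\frac{18}{49}$. Here $N=3$, $\delta=\frac17$, $c=\frac27$, $c'=\frac17$ and $R(\alpha)=\frac{20}{343}$, while there is a one-dependent process with $[11]=\frac{18}{343}$ and $[111]=0$ (Example~\ref{ex:49}).

Let $m(\alpha)$ be the minimum of $[11]$ over one-dependent processes with $[1]=\alpha$. This set of measures is nonempty (take i.i.d.\ coordinates). Stationarity and \eqref{eq:onedep} are closed conditions in the weak-$*$ topology, in which the probability measures on $\{0,1\}^{\mathbb Z}$ form a compact space, and $[1]$, $[11]$ are continuous. So the minimum exists.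

\begin{theorem}\label{thm:B}
For $\frac13<\alpha<\frac12$,
\[
\alpha^3<m(\alpha)<R(\alpha).
\]
Moreover $m(\alpha)=\alpha^3+o\bigl((\alpha-\frac13)^2\bigr)$ as $\alpha\downarrow\frac13$.
\end{theorem}

In particular $m$ and $R$ separate at first order. By the known cases $m(\frac13)=R(\frac13)=\frac1{27}$, and by Theorem~\ref{thm:B} the right slope of $m$ at $\frac13$ is that of $\alpha^3$, namely $\frac13$. For $N=3$ we have $R=\frac1{16}(1-2\delta)(1+\delta)^2$ with $\delta^2=1-\frac83\alpha$, so
\[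
\frac{dR}{d\alpha}=-\frac{3}{8}\,\delta(1+\delta)\cdot\Bigl(-\frac4{3\delta}\Bigr)=\frac{1+\delta}2,
\]
which is $\frac23$ at $\alpha=\frac13$. We do not determine $m(\alpha)$ exactly on $(\frac13,\frac12)$.

\subsection{Why $1/3$}
For ascents the polynomial \eqref{eq:ascent} has only real roots. We shall see that the probabilities of runs of zeros are the coefficients of the reciprocal of $1-z+[1]z^2-[11]z^3+\cdots$, so this reciprocal must have nonnegative coefficients. A nonreal pair of poles makes the coefficients oscillate, but a positive real pole closer to the origin eventually outweighs the oscillation. For $\frac14<\alpha\le\frac13$ such a configuration cannot beat real roots (Proposition~\ref{prop:lower}). For $\alpha>\frac13$ a cubic $1-z+\alpha z^2-\beta z^3$ always has a nonreal pair of roots. Ascents must then use at least four letters and have $[111]>0$. A nonreal pair behind a dominant real root makes it possible to stay with a cubic for $\frac13<\alpha\le\frac38$, and this is cheaper;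 larger densities are then reached by combining a cubic with further linear factors. The main difficulty is to produce an actual process, that is, to make the probabilities of \emph{all} words nonnegative, not only those of runs of zeros.

\section{Runs, joins and linear representations}\label{sec:tools}

\subsection{Runs of ones and runs of zeros}
For a one-dependent $\mu$ put
\[
e_0=e_1=1,\quad e_n=[1^{n-1}],\quad E_\mu(z)=\sum_{n\ge0}e_nz^n;\qquad h_0=h_1=1,\quad h_n=[0^{n-1}],\quad H(z)=\sum_{n\ge0}h_nz^n .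
\]
We call $E_\mu$ the \emph{run function} of $\mu$. Thus $e_2=[1]$ and $e_3=[11]$. The case $u=0^{n-1}$, $v=1^m$ of \eqref{eq:onedep} reads
\begin{equation}\label{eq:zeroone}
h_n\,e_{m+1}=[0^n1^m]+[0^{n-1}1^{m+1}]\qquad(n\ge1,\ m\ge0).
\end{equation}

\begin{lemma}\label{lem:telescope}
For every $r\ge0$,
\[
H(z)\sum_{m=0}^r(-1)^me_mz^m=1+(-1)^r\sum_{n>r}[0^{n-r-1}1^r]\,z^n .
\]
In particular $H(z)E_\mu(-z)=1$ as formal power series.
\end{lemma}

\begin{proof}
For $r=0$ this is the definition of $H$. Let $r\ge1$ and assume the identity for $r-1$, whose remainder is $(-1)^{r-1}\sum_{n\ge r}[0^{n-r}1^{r-1}]z^n$. Passing to $r$ adds $(-1)^r\sum_{n\ge r}e_rh_{n-r}z^n$ on the left. For $n=r$ the summand is $e_r=[1^{r-1}]$. For $n>r$, \eqref{eq:zeroone} gives $e_rh_{n-r}=[0^{n-r}1^{r-1}]+[0^{n-r-1}1^r]$. The terms $[0^{n-r}1^{r-1}]$, $n\ge r$, cancel the old remainder, and $(-1)^r\sum_{n>r}[0^{n-r-1}1^r]z^n$ is left. Let $r\to\infty$ for the last claim.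
\end{proof}

\subsection{Joins}
The ascent process builds the product \eqref{eq:ascent} out of factors $1+c_iz$, and $1+z$ is $E_\mu$ for the process $x\equiv0$. This generalizes: a product of rescaled run functions, with scales that sum to $1$, can always be realized.

\begin{lemma}[join]\label{lem:join}
If $\mu_1,\dots,\mu_k$ are one-dependent, $\lambda_i>0$ and $\sum\lambda_i=1$, there is a one-dependent $\mu$ with $E_\mu(z)=\prod_iE_{\mu_i}(\lambda_iz)$.
\end{lemma}

\begin{proof}
For $k=1$ take $\mu=\mu_1$. Let $k=2$ and write $A,B$ for the indices. Let $\xi^A\sim\mu_A$, $\xi^B\sim\mu_B$ and let $(\tau_t)$ be i.i.d.\ with $P(\tau_t=A)=\lambda$, $P(\tau_t=B)=1-\lambda$, all three independent. Put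
\[
x_t=\xi^A_t,\quad \xi^B_t,\quad 1,\quad 0\qquad\text{according as}\qquad(\tau_t,\tau_{t+1})=(A,A),\ (B,B),\ (A,B),\ (B,A).
\]
This process is stationary. Moreover $(x_s)_{s\le t}$ depends only on the $\tau_s$ with $s\le t+1$ and the $\xi^A_s,\xi^B_s$ with $s\le t$, while $(x_s)_{s\ge t+2}$ depends only on $\tau_s,\xi^A_s,\xi^B_s$ with $s\ge t+2$. So $x$ is one-dependent. If $x_1=\dots=x_{n-1}=1$, then no step $(B,A)$ occurs, so $(\tau_1,\dots,\tau_n)=A^jB^{n-j}$ for some $0\le j\le n$. Given this, the event says $\xi^A_1=\dots=\xi^A_{j-1}=1$ and $\xi^B_{j+1}=\dots=\xi^B_{n-1}=1$. Hence $[1^{n-1}]=\sum_j\lambda^j(1-\lambda)^{n-j}e^A_je^B_{n-j}$, which is the claim for $k=2$. For $k>2$, first join $\mu_1,\dots,\mu_{k-1}$ with weights $\lambda_i/(1-\lambda_k)$, and then join the result (weight $1-\lambda_k$) with $\mu_k$ (weight $\lambda_k$).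
\end{proof}

\subsection{Linear representations}

\begin{lemma}\label{lem:rep}
Let $V$ be a real vector space, $u_0\in V$, $\varphi$ a linear functional with $\varphi(u_0)=1$, and $F:V\to V$ linear. Put $L_1=F$ and $L_0=u_0\varphi-F$, i.e.\ $L_0v=\varphi(v)u_0-Fv$. If
\[
[w]:=\varphi L_{w_1}\cdots L_{w_k}u_0\ \ge\ 0\qquad\text{for all words }w,
\]
then these numbers are the cylinder probabilities of a stationary one-dependent process.
\end{lemma}

\begin{proof}
We have $L_0+L_1=u_0\varphi$. Since $(L_0+L_1)u_0=u_0$ and $\varphi(L_0+L_1)=\varphi$, we get $[w0]+[w1]=[w]=[0w]+[1w]$, and the empty word has value $\varphi(u_0)=1$. By Kolmogorov's extension theorem the numbers $[w]$ define a stationary process. Also $[u0v]+[u1v]=(\varphi L_uu_0)(\varphi L_vu_0)=[u][v]$, where $L_u$ is the product along $u$. This is \eqref{eq:onedep}, so the process is one-dependent.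
\end{proof}

Stationarity and one-dependence are thus automatic; all the work is in the positivity. The smallest case shows how it can be handled.

\begin{example}[no two consecutive ones]\label{ex:toy}
We look for a process with $[1]=\alpha>0$ and $[11]=0$. Let $V=\mathbb R^2$ with basis $u_0,u_1$, let $Fu_0=u_1$, $Fu_1=0$, $\varphi(u_0)=1$, $\varphi(u_1)=\alpha$, and $Z=L_0$. Then $Zu_0=u_0-u_1$ and $Zu_1=\alpha u_0$. Write $1/(1-z+\alpha z^2)=\sum h_nz^n$, so $h_{n+1}=h_n-\alpha h_{n-1}$. By induction $\varphi Z^nu_0=h_{n+1}$ and $\varphi Z^nu_1=\alpha h_n$. Since $F^2=0$, we have $FZv=\varphi(v)u_1$, and so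
\[
FZ^nu_0=h_nu_1\ (n\ge0),\qquad FZ^nu_1=\alpha h_{n-1}u_1\ (n\ge1).
\]
Read a word from right to left, starting from $u_0$. After each $1$ we are on the line through $u_1$; a second $1$ in a row gives $0$. So all $[w]$ are nonnegative if and only if all $h_n$ are. If $\alpha\le\frac14$, then $1-z+\alpha z^2=(1-cz)(1-c'z)$ with $c,c'\ge0$, and $h_n\ge0$. If $\alpha>\frac14$, then $1-z+\alpha z^2=(1-\sqrt\alpha e^{i\eta}z)(1-\sqrt\alpha e^{-i\eta}z)$ with $0<\eta<\frac\pi2$, and $h_n=\alpha^{n/2}\sin((n+1)\eta)/\sin\eta$ takes negative values. By Lemma~\ref{lem:telescope} no other process with $[11]=0$ can do better, since $H=1/(1-z+\alpha z^2)$ is forced.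

Two features will survive. Nilpotency of $F$ confines the vector, after each block of ones, to a small space, here a line and later a plane. A nonreal pair of roots is fatal here because no third root is there to dominate it.
\end{example}

\section{Lower bounds}\label{sec:lower}

Before constructing anything we find out where the roots of a cubic must lie. The idea is that even if $[111]>0$, the cubic truncation of $E_\mu(-z)$ has a reciprocal with nonnegative coefficients, which rules out a dominant nonreal pair. Let $\mu$ be one-dependent, $\alpha=[1]$, $\beta=[11]$, and put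
\[
q(z)=1-z+\alpha z^2-\beta z^3,\qquad Q(t)=t^3q(1/t)=t^3-t^2+\alpha t-\beta,\qquad \widehat H=\frac1q=\sum_{n\ge0}\hat h_nz^n .
\]
Lemma~\ref{lem:telescope} with $r=3$ says $qH=1-K$, where $K(z)=\sum_{n\ge4}[0^{n-4}111]z^n$. Hence
\begin{equation}\label{eq:HK}
\widehat H=H+K\widehat H .
\end{equation}
Since $K$ has nonnegative coefficients and no terms below $z^4$, induction on $n$ gives $\hat h_n\ge h_n\ge0$. We use \emph{Pringsheim's theorem}: a power series with nonnegative coefficients and finite radius of convergence $\rho>0$ is singular at the point $z=\rho$.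

\begin{lemma}\label{lem:dominant}
Let $Q$ be the cubic attached as above to a one-dependent $\mu$. If $Q$ has a real root $t_0$ and a nonreal pair $\zeta,\bar\zeta$, then $t_0>0$ and $t_0\ge|\zeta|$.
\end{lemma}

\begin{proof}
The poles of the rational function $\widehat H$ are the reciprocals of the nonzero roots of $Q$, and $\zeta\ne0$, so the radius of convergence is finite. By Pringsheim's theorem a positive real pole lies on the circle of convergence. The only candidate is $1/t_0$, so $t_0>0$ and $1/t_0\le1/|\zeta|$.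
\end{proof}

\begin{proposition}\label{prop:lower}
Let $\mu$ be one-dependent with $[1]=\alpha$.
\begin{enumerate}
\item[(a)] If $\frac14<\alpha\le\frac13$, then \eqref{eq:case2} holds.
\item[(b)] If $\frac13<\alpha<\frac12$, then $[11]>\alpha^3$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $\delta=\sqrt{1-3\alpha}\in[0,\frac12)$, $c=\frac{1+\delta}3$, $c'=\frac{1-2\delta}3$. Then $c\ge c'>0$, $2c+c'=1$, $c^2+2cc'=\frac{(1+\delta)(3-3\delta)}9=\frac{1-\delta^2}3=\alpha$, and the right side of \eqref{eq:case2} is $c^2c'$. So $Q(t)=(t-c)^2(t-c')+c^2c'-\beta$. Suppose $\beta<c^2c'$. Then $Q>0$ on $[c',\infty)$, while for $t<c'$ we have $Q'(t)=(t-c)^2+2(t-c)(t-c')>0$. So $Q$ has exactly one real root $t_0$; it is simple and $t_0<c'$. The other roots are a nonreal pair $\zeta,\bar\zeta$ with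
\[
\operatorname{Re}\zeta=\tfrac12(1-t_0)>\tfrac12(1-c')=c\ge c'>t_0 .
\]
Hence $|\zeta|>t_0$, contradicting Lemma~\ref{lem:dominant}.

(b) Now $Q'(t)=3t^2-2t+\alpha$ has discriminant $4-12\alpha<0$. So $Q$ is strictly increasing, with one simple real root $t_0$ and a nonreal pair $\zeta,\bar\zeta$. By Lemma~\ref{lem:dominant}, $t_0>0$ and $\beta=t_0|\zeta|^2\le t_0^3$. Inserting $\beta=t_0^3-t_0^2+\alpha t_0$ and dividing by $t_0$ gives $t_0\ge\alpha$. As $Q$ is increasing, $0=Q(t_0)\ge Q(\alpha)=\alpha^3-\beta$. So $\beta\ge\alpha^3$.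

It remains to exclude equality. Suppose $\beta=\alpha^3$. Then $Q(\alpha)=0$, so $t_0=\alpha$ and $|\zeta|^2=\beta/\alpha=\alpha^2$. Write $\zeta=\alpha e^{i\eta}$. The sum of the roots is $1$, so $2\cos\eta=\frac1\alpha-1\in(1,2)$, and we may take $0<\eta<\frac\pi3$. Here the nonreal pair is not strictly dominated, and the coefficients of $\widehat H$ can be computed:
\[
\hat h_n=\alpha^n\sum_{j=0}^n\frac{\sin(j+1)\eta}{\sin\eta}
=\alpha^n\,\frac{\sin\frac{(n+1)\eta}2\,\sin\frac{(n+2)\eta}2}{\sin\frac\eta2\,\sin\eta}.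
\]
Let $k$ be the least integer with $k\eta\ge2\pi$; then $k\ge7$. Since $(k-1)\eta<2\pi\le k\eta<2\pi+\eta$, we have $\sin\frac{(k-1)\eta}2>0\ge\sin\frac{k\eta}2$. So $\hat h_{k-2}\le0$, hence $\hat h_{k-2}=0$, while $\hat h_n>0$ for $0\le n\le k-3$. From $0\le h_{k-2}\le\hat h_{k-2}$ we get $h_{k-2}=0$.

Let $n$ be least with $h_n=0$; then $n\ge3$, since $h_2=1-\alpha>0$. By \eqref{eq:zeroone} with $m=1$, $0=h_ne_2=[0^n1]+[0^{n-1}11]$, so $[0^{n-1}11]=0$. By \eqref{eq:zeroone} with $n-1$ in place of $n$ and $m=2$,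
\[
[0^{n-2}111]=\beta h_{n-1}-[0^{n-1}11]=\beta h_{n-1}>0 ,
\]
so $[111]>0$. Now \eqref{eq:HK} gives $\hat h_{k-2}\ge[111]\,\hat h_{k-6}>0$ (note $1\le k-6\le k-3$), a contradiction.
\end{proof}

This suggests looking, for $\alpha>\frac13$, at cubics $Q$ whose roots are a real root $t_0$ and a nonreal pair of somewhat smaller modulus. We now construct such processes with $[111]=0$, for which $K=0$ and $H=1/q$ exactly.

\section{Processes with cubic run function}\label{sec:cubic}

\subsection{A counterexample}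

The three-dimensional analogue of Example~\ref{ex:toy} has basis $u_0,u_1,u_2$ and
\begin{equation}\label{eq:model}
Fu_0=u_1,\quad Fu_1=u_2,\quad Fu_2=0;\qquad \varphi(u_0)=1,\ \varphi(u_1)=\alpha,\ \varphi(u_2)=\beta .
\end{equation}
If positivity holds, Lemma~\ref{lem:rep} yields a process with $[1]=\varphi(Fu_0)=\alpha$, $[11]=\varphi(F^2u_0)=\beta$ and $[111]=0$, that is, $E_\mu(z)=1+z+\alpha z^2+\beta z^3$.

\begin{example}[$\alpha=\frac{18}{49}$, $\beta=\frac{18}{343}$]\label{ex:49}
Rescale: $v_i=7^iu_i$, $A=7F$, $B=7L_0$, $\psi=7\varphi$. Everything becomes integral: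
\[
\begin{gathered}
A:\ v_0\mapsto v_1\mapsto v_2\mapsto0,\qquad B:\ v_0\mapsto7v_0-v_1,\quad v_1\mapsto18v_0-v_2,\quad v_2\mapsto18v_0,\\
\psi(v_0)=7,\qquad\psi(v_1)=\psi(v_2)=18 .
\end{gathered}
\]
For a word of length $k$, $7^{k+1}[w]$ is obtained by applying $A$ for each $1$ and $B$ for each $0$ to $v_0$, from right to left, and then applying $\psi$. For instance, for $w=1001$,
\[
v_0\ \overset A\mapsto\ v_1\ \overset B\mapsto\ 18v_0-v_2\ \overset B\mapsto\ 108v_0-18v_1\ \overset A\mapsto\ 108v_1-18v_2 ,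
\]
so $7^5[1001]=18(108-18)=1620$. After a block of ones the vector lies in the plane spanned by $v_1,v_2$, but it may have a negative component. So the line of Example~\ref{ex:toy} must be replaced by a cone in this plane that contains some vectors $xv_1-yv_2$ with $y>0$. How large may $y/x$ be allowed to be?

Words ending in $10^n$ lead to $AB^nv_0=H_nv_1-H_{n-1}v_2$, where $\sum H_nz^n=1/(1-7z+18z^2-18z^3)$ and $H_{-1}=0$:
\[
(H_n)_{n\ge0}=1,\ 7,\ 31,\ 109,\ 331,\ 913,\dots
\]
The ratios $H_{n-1}/H_n$ in this list stay below $\frac12$. Take therefore the cone $C$ generated by $v_2$ and $g=2v_1-v_2$. The first images of $g$ are $ABg=18v_1$ and $AB^2g=18(5v_1-v_2)$. In general, with $D_n=H_n-2H_{n-1}$ and $D_{-1}=0$, we have $\psi(B^ng)=18D_n$ for $n\ge0$ and $AB^ng=18(D_{n-1}v_1-D_{n-2}v_2)$ for $n\ge1$; the images of $v_2$ involve the $H_n$ in the same way. So $C$ is mapped into itself by the blocks $AB^n$ and $A^2B^n$ with $n\ge1$, as long as $H_{n-1}\le\frac12H_n$ and $D_{n-1}\le\frac12D_n$ for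 all $n\ge0$. These inequalities all follow from $S_n:=D_n-2D_{n-1}\ge0$:
\[
(D_n)=1,\ 5,\ 17,\ 47,\ 113,\ 251,\dots,\qquad(S_n)=1,\ 3,\ 7,\ 13,\ 19,\ 25,\dots
\]
The statements of this paragraph are the case at hand of Proposition~\ref{prop:criterion}, which is proved below; what must be checked for the present numbers is that $S_n\ge0$ for all $n$. We have
\[
\sum_{n\ge0}S_nz^n=\frac{(1-2z)^2}{1-7z+18z^2-18z^3}=\frac{(1-2z)^2}{(1-3z)(1-4z+6z^2)},
\]
with reciprocal poles $3$ and $\lambda,\bar\lambda=2\pm i\sqrt2$ of modulus $\sqrt6<3$. Partial fractions give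
\[
S_n=3^{n-1}+2\operatorname{Re}\frac{\lambda^n(\lambda-2)^2}{(\lambda-3)(\lambda-\bar\lambda)}\ \ge\ 3^{n-1}-2\cdot6^{n/2}\cdot\frac{2}{\sqrt3\cdot2\sqrt2}=3^{n-1}-2\cdot6^{(n-1)/2},
\]
which is positive for $n\ge5$, because $(3/2)^{(n-1)/2}\ge\frac94>2$. For $n\le4$ see the list.

So there is a one-dependent process with $[1]=\frac{18}{49}$ and $[11]=\frac{18}{343}<\frac{20}{343}=R(\frac{18}{49})$. Compare the two run functions: the ascent process has $(1+\frac27z)^3(1+\frac17z)$, with $[111]=\frac{8}{2401}$, while the new process has $(1+\frac37z)(1+\frac47z+\frac6{49}z^2)$, with a nonreal pair of roots and $[111]=0$.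
\end{example}

\subsection{The general criterion}

Consider \eqref{eq:model} for general $\alpha,\beta>0$ and write $1/q=\sum h_nz^n$. Which cone should one take? Try the one generated by $u_2$ and $g=u_1-\tau u_2$. The vectors $h_nu_1-h_{n-1}u_2$ must lie in it, so we need $h_{n-1}\le\tau h_n$: a large $\tau$ is good. On the other hand we shall find $\varphi L_0^ng=(\alpha-\tau\beta)h_n-\beta h_{n-1}$, so $\tau$ must not be too large; and invariance requires consecutive terms of this new sequence to have ratio at most $\tau$ as well. The new sequence is a multiple of $h_n-\theta'h_{n-1}$ with $\theta'=\beta/(\alpha-\tau\beta)$. The two requirements fit together if $\theta'=1/\tau$, that is, $\tau=\alpha/(2\beta)$: then the first says that $(1-\tau^{-1}z)/q$, and the second that $(1-\tau^{-1}z)^2/q$, has nonnegative coefficients, and the second implies the first. This is the choice made in the example, where $\tau=\frac72$.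

\begin{proposition}\label{prop:criterion}
Let $\alpha,\beta>0$, $q(z)=1-z+\alpha z^2-\beta z^3$ and $\theta=2\beta/\alpha$. If all Taylor coefficients of $(1-\theta z)^2/q(z)$ are nonnegative, then there is a one-dependent process with $[1]=\alpha$, $[11]=\beta$, $[111]=0$, i.e.\ $E_\mu(z)=1+z+\alpha z^2+\beta z^3$.
\end{proposition}

\begin{proof}
Let $1/q=\sum h_nz^n$ and $h_n=0$ for $n<0$. Then $h_0=h_1=1$ and $h_{n+1}=h_n-\alpha h_{n-1}+\beta h_{n-2}$ for $n\ge0$. Put $d_n=h_n-\theta h_{n-1}$. The hypothesis says $d_n\ge\theta d_{n-1}$; since $d_0=1$, all $d_n$ with $n\ge0$ are positive, hence $h_n>\theta h_{n-1}$ and all $h_n$ with $n\ge0$ are positive. With $\tau=1/\theta=\alpha/(2\beta)$ this gives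
\begin{equation}\label{eq:ratios}
h_{n-1}\le\tau h_n,\qquad d_{n-1}\le\tau d_n\qquad(n\ge0).
\end{equation}

Take the model \eqref{eq:model} and write $Z=L_0=u_0\varphi-F$. Then
\[
Zu_0=u_0-u_1,\qquad Zu_1=\alpha u_0-u_2,\qquad Zu_2=\beta u_0 .
\]

\emph{Step 1: the values $\varphi Z^nu_i$.} For $n\ge0$,
\begin{equation}\label{eq:values}
\varphi Z^nu_0=h_{n+1},\qquad\varphi Z^nu_1=\alpha h_n-\beta h_{n-1},\qquad\varphi Z^nu_2=\beta h_n .
\end{equation}
For $n=0$ these are the values $1,\alpha,\beta$. If they hold for $n-1$, then for $n$ the three values are $h_n-(\alpha h_{n-1}-\beta h_{n-2})=h_{n+1}$, then $\alpha h_n-\beta h_{n-1}$, and $\beta h_n$.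

\emph{Step 2: what a block of ones does.} Since $F^3=0$, we have $FZv=\varphi(v)u_1-F^2v$ and $F^2Zv=\varphi(v)u_2$ for every $v$. Hence
\begin{equation}\label{eq:blocks}
F^2Z^nv=\varphi(Z^{n-1}v)\,u_2\ (n\ge1),\qquad
FZ^nv=\varphi(Z^{n-1}v)\,u_1-\varphi(Z^{n-2}v)\,u_2\ (n\ge2),
\end{equation}
and $FZv=\varphi(v)u_1$ if $v\in\mathrm{span}(u_1,u_2)$, since then $F^2v=0$.

\emph{Step 3: the cone.} Let $C$ be the cone generated by $u_2$ and $g=u_1-\tau u_2$. Because $xu_1-yu_2=xg+(\tau x-y)u_2$, this vector lies in $C$ whenever $x\ge0$ and $y\le\tau x$. We claim: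
\begin{enumerate}
\item[(i)] $F^aZ^nu_0\in C$ for $a=1,2$ and $n\ge0$;
\item[(ii)] $\varphi Z^nu_2\ge0$ for $n\ge0$, and $F^aZ^nu_2\in C$ for $a=1,2$ and $n\ge1$;
\item[(iii)] $\varphi Z^ng\ge0$ for $n\ge0$, and $F^aZ^ng\in C$ for $a=1,2$ and $n\ge1$.
\end{enumerate}

(i) We have $FZ^nu_0=h_nu_1-h_{n-1}u_2$ and $F^2Z^nu_0=h_nu_2$. For $n=0$ these are $u_1$ and $u_2$; for $n=1$ they are $F(u_0-u_1)=u_1-u_2$ and $u_2$; for $n\ge2$ use \eqref{eq:blocks} and \eqref{eq:values}. By \eqref{eq:ratios} both vectors are in $C$.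

(ii) By \eqref{eq:values}, $\varphi Z^nu_2=\beta h_n\ge0$. For $n\ge1$, Step 2 gives $FZ^nu_2=\beta(h_{n-1}u_1-h_{n-2}u_2)$ and $F^2Z^nu_2=\beta h_{n-1}u_2$, which lie in $C$ by \eqref{eq:ratios}.

(iii) Here the choice of $\tau$ enters: $\tau\beta=\frac\alpha2$ and $\beta=\frac\alpha2\theta$. So by \eqref{eq:values}
\[
\varphi Z^ng=\alpha h_n-\beta h_{n-1}-\tau\beta h_n=\tfrac\alpha2h_n-\beta h_{n-1}=\tfrac\alpha2d_n\ge0 .
\]
For $n\ge1$, Step 2 gives $FZ^ng=\frac\alpha2(d_{n-1}u_1-d_{n-2}u_2)$ and $F^2Z^ng=\frac\alpha2d_{n-1}u_2$, which lie in $C$ by \eqref{eq:ratios}.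

\emph{Step 4: all words.} By (ii) and (iii), $\varphi Z^n\ge0$ on $C$ for $n\ge0$, and $F^aZ^nC\subset C$ for $a=1,2$, $n\ge1$. Let $w=0^{n_0}1^{a_1}0^{n_1}\cdots1^{a_k}0^{n_k}$ with all $a_i\ge1$, $n_0,n_k\ge0$, and $n_i\ge1$ for $0<i<k$. If $k=0$, then $[w]=h_{n_0+1}>0$. If some $a_i\ge3$, then $[w]=0$. Otherwise $F^{a_k}Z^{n_k}u_0\in C$ by (i), the blocks $F^{a_i}Z^{n_i}$ with $0<i<k$ keep us in $C$, and finally $\varphi Z^{n_0}\ge0$ on $C$. So $[w]\ge0$, and Lemma~\ref{lem:rep} applies.
\end{proof}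

\subsection{Normalizing the dominant root}

To apply the criterion we rescale so that the real root of $Q$ becomes $1$. Suppose
\begin{equation}\label{eq:scaled}
\alpha=\frac{a+b}{(1+a)^2},\qquad\beta=\frac b{(1+a)^3},\qquad T=\frac1{1+a}\qquad(a,b>0).
\end{equation}
Then $q(z)=(1-Tz)(1-aTz+bT^2z^2)$ and $2\beta/\alpha=\vartheta T$ with $\vartheta=\frac{2b}{a+b}$. Replacing $z$ by $z/T$ multiplies the $n$-th coefficient by $T^{-n}>0$. So the hypothesis of Proposition~\ref{prop:criterion} is that the coefficients $s_n=s_n(a,b)$ of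
\begin{equation}\label{eq:S}
\frac{(1-\vartheta z)^2}{(1-z)(1-az+bz^2)}=\sum_{n\ge0}s_nz^n,\qquad\vartheta=\frac{2b}{a+b},
\end{equation}
are all nonnegative. If $t^2-at+b$ has nonreal roots $\lambda,\bar\lambda$, then $1-az+bz^2=(1-\lambda z)(1-\bar\lambda z)$, and partial fractions (the numerator has smaller degree than the denominator) give
\begin{equation}\label{eq:sn}
s_n=\frac{(1-\vartheta)^2}{|1-\lambda|^2}+2\operatorname{Re}\frac{\lambda^n(\lambda-\vartheta)^2}{(\lambda-1)(\lambda-\bar\lambda)}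
\ \ge\ \frac{(1-\vartheta)^2}{|1-\lambda|^2}-\frac{b^{n/2}\,|\lambda-\vartheta|^2}{|1-\lambda|\,|\operatorname{Im}\lambda|},
\end{equation}
because $|\lambda|^2=b$.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

\subsection{The choice of the cubic}
Start from the ascent polynomial $(1+cz)^N(1+c'z)$ with $N\ge3$ and $c'>0$, and take out four factors, $G_0(z)=(1+cz)^3(1+c'z)$. We want a cubic $G$ with the same coefficients of $z$ and $z^2$ and a smaller coefficient of $z^3$. Merge one $c$ with $c'$ into a single linear factor $1+(c+c')z$. This loses $cc'$ in the coefficient of $z^2$; give it back to the other two factors, $(1+cz)^2\to1+2cz+(c^2+cc')z^2$. The result is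
\begin{equation}\label{eq:G}
G(z)=\bigl(1+(c+c')z\bigr)\bigl(1+2cz+c(c+c')z^2\bigr),
\end{equation}
whose quadratic factor has discriminant $-4cc'<0$. The coefficients of $z$ are both $3c+c'$, those of $z^2$ are both $3c(c+c')$, and those of $z^3$ differ by
\begin{equation}\label{eq:gain}
c(c+c')^2-(c^3+3c^2c')=-cc'(c-c').
\end{equation}
In the normalization \eqref{eq:scaled} the real root and the pair of $G$ will correspond to $a=\frac{2c}{c+c'}$ and $b=\frac c{c+c'}$, so $a=2b$ with $\frac12<b<1$. This is the family we must treat; Example~\ref{ex:49} is $b=\frac23$. The boundary value $b=\frac12$ will be needed for part (ii).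

\subsection{Positivity along $a=2b$}

For small $n$ and $b$ near $1$ the bound in \eqref{eq:sn} is too weak, because it discards the phase of the oscillating term. The proof therefore keeps track of this phase.

\begin{lemma}\label{lem:trig}
Let $\frac12\le b<1$ and $a=2b$, so $\vartheta=\frac23$. Then $s_n(a,b)>0$ for all $n\ge0$.
\end{lemma}

\begin{proof}
Clearly $s_0=1$; let $n\ge1$. Write $b=\cos^2\psi$ with $0<\psi\le\frac\pi4$. The roots of $t^2-2bt+b$ are $\lambda=\cos\psi\,e^{i\psi}$ and $\bar\lambda$, and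
\[
\lambda-1=i\sin\psi\,e^{i\psi},\qquad\lambda-\bar\lambda=2i\sin\psi\cos\psi,\qquad\lambda-\tfrac23=\tfrac13e^{i\psi}(\cos\psi+2i\sin\psi);
\]
for the last one note $3\cos\psi-2e^{-i\psi}=\cos\psi+2i\sin\psi$. So \eqref{eq:sn} becomes
\begin{equation}\label{eq:phase}
9\sin^2\!\psi\;s_n=1-\cos^{n-1}\psi\ \operatorname{Re}\Bigl[e^{i(n+1)\psi}(\cos\psi+2i\sin\psi)^2\Bigr]=1-M_n\cos\Theta_n,
\end{equation}
where, with $0<\omega<\frac\pi2$, $\tan\omega=2\tan\psi$ and $u=\sin^2\psi\in(0,\frac12]$,
\[
M_n=(1+3u)(1-u)^{(n-1)/2},\qquad\Theta_n=(n+1)\psi+2\omega ;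
\]
here we used $\cos\psi+2i\sin\psi=(1+3u)^{1/2}e^{i\omega}$. We must show $M_n\cos\Theta_n<1$. The modulus $M_n$ decreases with $n$, but for small $n$ and $u$ it exceeds $1$, so the phase has to be used. The danger is a phase close to $0$ or to $2\pi$.

\emph{Phases away from $2\pi$.} We have $(1+3u)\cos2\omega=\operatorname{Re}(\cos\psi+2i\sin\psi)^2=1-5u<1$, so $M_n\cos2\omega<1$: this is clear if $\cos2\omega\le0$, and otherwise $M_n\cos2\omega\le(1+3u)\cos2\omega$. On a closed subinterval of $[0,2\pi]$ the cosine is largest at an endpoint. Since $\Theta_n\ge2\omega$, we may apply this to $[2\omega,\Theta^*]$ and get: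
\begin{equation}\label{eq:star}
\text{if }\Theta_n\le\Theta^*\le2\pi\text{ and }M_n\cos\Theta^*<1,\text{ then }M_n\cos\Theta_n\le M_n\max(\cos2\omega,\cos\Theta^*)<1 .
\end{equation}

\emph{$n=1,2,3$.} Since $\tan\omega\le2$ and $\cos(2\arctan2)=-\frac35$, we have $2\omega\le\pi-\arccos\frac35$. As $\arccos\frac35>\frac\pi4$, we get $\Theta_1<\Theta_2\le\frac{3\pi}4+\pi-\arccos\frac35<\frac{3\pi}2$, and \eqref{eq:star} applies with $\Theta^*=\frac{3\pi}2$. For $n=3$, $\Theta_3\le2\pi-\arccos\frac35=:\Theta^*$ and $M_3=(1+3u)(1-u)\le\frac43$, so $M_3\cos\Theta^*\le\frac43\cdot\frac35<1$.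

\emph{$n=4,5,6$.} The function $M_4^2=(1+3u)^2(1-u)^3$ has logarithmic derivative $\frac6{1+3u}-\frac3{1-u}$, so it is largest at $u=\frac15$, with value $\frac{4096}{3125}<\frac43$, and it decreases for $u\ge\frac15$. Hence $M_n\le M_4<\frac2{\sqrt3}$, and if $\Theta_n\le\frac{11\pi}6$, then \eqref{eq:star} applies with $\Theta^*=\frac{11\pi}6$, $\cos\Theta^*=\frac{\sqrt3}2$.

Let $\Theta_n>\frac{11\pi}6$. We show $M_n<1$, which suffices. With $t=\tan\psi$, $\tan(\omega-\psi)=\frac t{1+2t^2}\le\frac1{2\sqrt2}<\sqrt2-1=\tan\frac\pi8$, so $2\omega<2\psi+\frac\pi4$ and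
\[
(n+3)\psi>\tfrac{11\pi}6-\tfrac\pi4=\tfrac{19\pi}{12}.
\]
If $n=4$, then $2\psi>\frac{19\pi}{42}=\frac\pi2-\frac\pi{21}$, so $u=\frac12(1-\cos2\psi)>\frac12(1-\sin\frac\pi{21})>\frac12(1-0.15)>0.42$. Therefore $M_4^2<(2.26)^2(0.58)^3<5.11\cdot0.1952<1$. If $n=5$ or $6$, then $\psi>\frac{19\pi}{108}>\frac\pi6$, so $u>\frac14$. Since $M_5=(1+3u)(1-u)^2$ decreases for $u\ge\frac19$, $M_6\le M_5<\frac74\cdot\frac9{16}=\frac{63}{64}$.

\emph{$n\ge7$.} $M_n\le M_7=(1+3u)(1-u)^3\le(1+u)^3(1-u)^3<1$.
\end{proof}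

\subsection{Part (i)}

\begin{proof}[Proof of Theorem~\ref{thm:A}(i)]
Let $N\ge3$ and $\alpha_N<\alpha<\alpha_{N+1}$, so $0<c'<c$. Put $\sigma=3c+c'$, let $G$ be as in \eqref{eq:G}, and write $G(z/\sigma)=1+z+\hat\alpha z^2+\hat\beta z^3$. Then
\[
1-z+\hat\alpha z^2-\hat\beta z^3=G(-z/\sigma)=(1-Tz)(1-aTz+bT^2z^2),\qquad T=\frac{c+c'}\sigma,\ a=\frac{2c}{c+c'},\ b=\frac c{c+c'},
\]
and $\frac1{1+a}=T$. So $(\hat\alpha,\hat\beta)$ has the form \eqref{eq:scaled} with $a=2b$ and $\frac12<b<1$. By Lemma~\ref{lem:trig} and Proposition~\ref{prop:criterion} there is a one-dependent $\mu_0$ with $E_{\mu_0}(z)=G(z/\sigma)$.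

Join $\mu_0$ with $N-3$ copies of the process $x\equiv0$, with weights $\sigma,c,\dots,c$. Their sum is $3c+c'+(N-3)c=1$; if $N=3$, then $\sigma=1$ and no join is needed. Lemma~\ref{lem:join} gives a one-dependent $\mu$ with $E_\mu(z)=(1+cz)^{N-3}G(z)$. Compare with $(1+cz)^{N-3}G_0(z)=(1+cz)^N(1+c'z)$, whose coefficients of $z^2$ and $z^3$ are $\alpha$ and $R(\alpha)$. Since $G$ and $G_0$ agree up to $z^2$, \eqref{eq:gain} gives $[1]=\alpha$ and $[11]=R(\alpha)-cc'(c-c')$.
\end{proof}

\subsection{Part (ii)}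
At $\alpha=\alpha_N$ we have $c'=0$ and the gain \eqref{eq:gain} vanishes; one has to argue differently. The idea is that at $\alpha_4=\frac38$ the value $R(\frac38)=4\cdot4^{-3}=\frac1{16}$ is realized by a cubic, given by $a=1$, $b=\frac12$ in \eqref{eq:scaled}, for which the numbers $s_n$ are bounded away from $0$. So the cubic can be moved.

\begin{proof}[Proof of Theorem~\ref{thm:A}(ii)]
First let $\alpha=\frac38$. For $a$ near $1$ put $b=b(a)=\frac38(1+a)^2-a$. Then $\frac{a+b}{(1+a)^2}=\frac38$ for all $a$, $b(1)=\frac12$, $b'(1)=\frac12$, and $\beta(a)=\frac b{(1+a)^3}$ satisfies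
\[
\beta(1)=\tfrac1{16},\qquad\beta'(1)=\tfrac{b'(1)}8-\tfrac{3b(1)}{16}=\tfrac1{16}-\tfrac3{32}<0 .
\]
So $\beta(a)<\frac1{16}$ for $a>1$ close to $1$, and we must check that the numbers $s_n(a):=s_n(a,b(a))$ are nonnegative. At $a=1$ we have $a=2b$, so all $s_n(1)$ are positive by Lemma~\ref{lem:trig}; also $s_n(1)\to\frac{(1/3)^2}{1/2}=\frac29$ by \eqref{eq:sn}. Hence $\inf_ns_n(1)>0$.

Put $f_a(z)=(1-\vartheta z)^2/(1-az+bz^2)=\sum_ip_i(a)z^i$, so that $s_n(a)=\sum_{i\le n}p_i(a)$. The poles of $f_1$ have modulus $\sqrt2>1.2$. So $f_a\to f_1$ uniformly on $|z|\le1.2$ as $a\to1$, and Cauchy's estimates give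
\[
\sup_n|s_n(a)-s_n(1)|\le\sum_i|p_i(a)-p_i(1)|\le\sum_i(1.2)^{-i}\max_{|z|\le1.2}|f_a(z)-f_1(z)|\longrightarrow0 .
\]
So for all $a>1$ close enough to $1$ all $s_n(a)$ are nonnegative, and Proposition~\ref{prop:criterion} gives a one-dependent $\mu_1$ with $[1]=\frac38$, $[11]=\beta_1<\frac1{16}$ and cubic $E_{\mu_1}$.

Now let $N\ge4$. Join $\mu_1$ (weight $\frac4N$) with $N-4$ copies of $x\equiv0$ (weights $\frac1N$); for $N=4$ this is $\mu_1$ itself. The result has $E_\mu(z)=(1+\frac zN)^{N-4}E_{\mu_1}(\frac{4z}N)$. Since $E_{\mu_1}(z)$ agrees with $(1+\frac z4)^4$ up to $z^2$ and its coefficient of $z^3$ is smaller by $\frac1{16}-\beta_1$, comparison with $(1+\frac zN)^N$, whose coefficients of $z^2$ and $z^3$ are $\alpha_N$ and $R(\alpha_N)$, gives $[1]=\alpha_N$ and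
\[
[11]=R(\alpha_N)-\Bigl(\frac4N\Bigr)^3\Bigl(\frac1{16}-\beta_1\Bigr)<R(\alpha_N).\qedhere
\]
\end{proof}

\begin{remark}
The restrictions on $N$ cannot be relaxed, since $R$ is a valid bound for all $\alpha\le\frac13=\alpha_3$. In the construction they appear as follows: part (i) uses three factors $1+cz$, and part (ii) uses four equal letters.
\end{remark}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

The inequality $m(\alpha)>\alpha^3$ is Proposition~\ref{prop:lower}(b), applied to a minimizing process, and $m(\alpha)<R(\alpha)$ is Theorem~\ref{thm:A}. It remains to construct, for $\alpha$ slightly above $\frac13$, processes with $[11]$ close to $\alpha^3$. The proof of Proposition~\ref{prop:lower}(b) shows what the value $\alpha^3$ would mean: real root $T=\alpha$ and nonreal roots of the same modulus, i.e.\ $b=1$ in \eqref{eq:scaled}. We therefore move $T$ slightly above $\alpha$.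

\begin{proof}[Proof of the asymptotic formula]
Fix $\kappa>1$ and let $\alpha=\frac13+\varepsilon$ with $\varepsilon>0$ small. Put
\[
T=\tfrac13+\kappa\varepsilon,\qquad a=\frac{1-T}T,\qquad b=\frac{\alpha-T(1-T)}{T^2},\qquad\beta=bT^3 .
\]
Then $\frac1{1+a}=T$ and $(a+b)T^2=T(1-T)+\alpha-T(1-T)=\alpha$, so \eqref{eq:scaled} holds. (The choice $\kappa=1$ would give $T=\alpha$ and $b=1$.) As $\varepsilon\to0$ we have $a\to2$, $b\to1$, $\vartheta\to\frac23$; in particular $a,b,\beta>0$. Moreover
\[
1-b=\frac{T-\alpha}{T^2}=\frac{(\kappa-1)\varepsilon}{T^2},\qquad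
D:=1-a+b=\frac{3T^2-2T+\alpha}{T^2}=\frac{\varepsilon+3\kappa^2\varepsilon^2}{T^2}.
\]
In what follows the constants in $O(\cdot)$ depend only on $\kappa$, and $\varepsilon$ is small enough.

\emph{The roots.} Put $X=\frac{2-a}2=\frac{D+(1-b)}2$, so $X>0$ and $X=O(\varepsilon)$. The roots of $t^2-at+b$ are $1-X\pm iY$ with $Y^2=b-(1-X)^2=D-X^2$. As $D$ is of exact order $\varepsilon$ and $X^2=O(\varepsilon^2)$, we have $Y^2=D(1+O(\varepsilon))>0$. So the roots are nonreal; take $Y>0$ and $\lambda=1-X+iY$. Then $|1-\lambda|^2=X^2+Y^2=D$.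

\emph{Large $n$.} By \eqref{eq:sn}, $s_n>0$ as soon as $\Gamma\,b^{n/2}<1$, where
\[
\Gamma=\frac{|\lambda-\vartheta|^2}{(1-\vartheta)^2}\cdot\frac{\sqrt D}Y=\frac{(1-\vartheta-X)^2+Y^2}{(1-\vartheta)^2}\cdot\frac{\sqrt D}Y .
\]
Since $0<X<1-\vartheta$, $1-\vartheta\to\frac13$ and $Y^2=O(\varepsilon)$, we have $\Gamma\le\bigl(1+O(Y^2)\bigr)\bigl(1+O(\varepsilon)\bigr)\le1+C\varepsilon\le e^{C\varepsilon}$ with $C$ depending only on $\kappa$. As $T^2\le\frac12$, we also have $b^{n/2}\le e^{-n(1-b)/2}\le e^{-n(\kappa-1)\varepsilon}$. So $s_n>0$ for all $n>C/(\kappa-1)$. The point is that, because $\kappa>1$, this threshold does not depend on $\varepsilon$.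

\emph{Small $n$.} For each of the finitely many $n\le C/(\kappa-1)$, $s_n$ converges, as $\varepsilon\to0$, to the coefficient of $z^n$ in $(1-\frac23z)^2/(1-z)^3$, which is
\[
\binom{n+2}2-\frac43\binom{n+1}2+\frac49\binom n2=\frac{9(n^2+3n+2)-12(n^2+n)+4(n^2-n)}{18}=\frac{n^2+11n+18}{18}>0 .
\]

So for small $\varepsilon$ all $s_n$ are positive, and Proposition~\ref{prop:criterion} gives a one-dependent process with $[1]=\alpha$ and
\[
[11]=\beta=T^3-T^2+\alpha T=\tfrac1{27}+\bigl(T-\tfrac13\bigr)^3+\varepsilon T=\tfrac1{27}+\tfrac\varepsilon3+\kappa\varepsilon^2+\kappa^3\varepsilon^3 ,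
\]
where we used $T^3-T^2+\frac13T=(T-\frac13)^3+\frac1{27}$. On the other hand $\alpha^3=\frac1{27}+\frac\varepsilon3+\varepsilon^2+\varepsilon^3$. Hence
\[
0<m(\alpha)-\alpha^3\le(\kappa-1)\varepsilon^2+(\kappa^3-1)\varepsilon^3
\]
for all sufficiently small $\varepsilon$. As $\kappa>1$ was arbitrary, $m(\alpha)=\alpha^3+o\bigl((\alpha-\frac13)^2\bigr)$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{One-Dependent Processes: Two-Block-Factors And Non-Wwo-Block-Factors},
\url{https://ir.cwi.nl/pub/13206/13206D.pdf}.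
\end{thebibliography}

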